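# Littlewood polynomials with many zeros at 1

## Multiplicity at 1 against degree

**Theorem A.** Let $\mathcal L_n$ be the set of polynomials $p(x)=\sum_{j=0}^n a_jx^j$ with every $a_j\in\{-1,+1\}$, and let $M(n)$ be the largest $m$ such that $(x-1)^m$ divides some $p\in\mathcal L_n$. There are infinitely many $n$ with
$$M(n)\ \ge\ \Big(\tfrac12+o(1)\Big)\Big(\frac{\log n}{\log\log n}\Big)^2 .$$
In particular $\limsup_n M(n)/\log n=\infty$, so there is no absolute constant $c$ such that, for every $n\ge2$, every $p\in\mathcal L_n$ has at most $c\log n$ zeros at $1$.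

**Theorem B.** With the same notation,
$$\limsup_{n\to\infty}\ \frac{M(n)\,\log\log n}{\log^2 n}=1 .$$

The elements of $\mathcal L_n$ are called Littlewood polynomials, and "$p$ has $m$ zeros at $1$" means that $(x-1)^m$ divides $p$. The problem, taken from "Some Old Problems on Polynomials with Integer Coefficients", is to prove or disprove that an absolute constant $c$ as in Theorem A exists. The background consists of two facts. A theorem of Boyd says that for $n\ge3$ every $p\in\mathcal L_n$ has at most $c_1\log^2n/\log\log n$ zeros at $1$. In the other direction, for infinitely many $n$ some $p\in\mathcal L_n$ has at least $c_2\log n$ zeros at $1$, with $c_2>0$. Theorem A says that the conjectural bound $c\log n$ is false. Theorem B says that Boyd's order of magnitude is attained along suitable $n$, with leading constant exactly $1$.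

Theorem A alone settles the problem, and its proof is the shorter one. Theorem B uses the same main tool, Proposition 1 below, with a more careful choice of data.

It is convenient to count coefficients instead of degree. Throughout,
$$N=n+1,\qquad P_0=1+x+\dots+x^{N-1},\qquad e(t)=e^{2\pi i t},$$
and $\|t\|$ is the distance from a real $t$ (or $t\in\mathbb R/\mathbb Z$) to the nearest integer. For a polynomial $G$, $\|G\|_1$ and $\|G\|_2$ are the $\ell^1$ and $\ell^2$ norms of its coefficient vector.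

## Lengths 2, 4, 6, 8 and powers of two

Applying $x\frac{d}{dx}$ repeatedly, we see that $(x-1)^m\mid p$ means $\sum_j a_j\,j^i=0$ for $0\le i<m$ (with $0^0=1$). So we ask how many power moments of a sign sequence of length $N$ can vanish.

If $N$ is odd, then $p(1)$ is a sum of an odd number of signs, so $M(n)=0$. For $N=2$ the polynomial $1-x$ gives $M(1)=1$. For $N=4$, $(1-x)(1-x^2)=1-x-x^2+x^3$ has two zeros at $1$. For $N=6$ we can have $p(1)=0$, but $p'(1)=\sum a_jj\equiv 0+1+\dots+5=15\pmod 2$ is odd, so $M(5)=1$. The same computation shows $M(n)=1$ whenever $N\equiv2\pmod4$, since then $N(N-1)/2$ is odd. For $N=8$, $(1-x)(1-x^2)(1-x^4)$ has three zeros.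

In general, if $p$ has length $N$ and $m$ zeros at $1$, then $(1-x^N)p(x)$ has length $2N$, coefficients $\pm1$, and $m+1$ zeros at $1$. Hence
$$\prod_{i<s}(1-x^{2^i})\in\mathcal L_{2^s-1}$$
has $s=\log_2N$ zeros at $1$, which proves the second background fact. If we insist on a product of $m$ factors $1-x^{d}$ whose $2^m$ signed monomials never collide, then $N=2^m$ exactly, and we cannot get past $\log_2N$.

The case $N=6$ already shows that the arithmetic of $N$ matters. Modulo $2$ every $p\in\mathcal L_{N-1}$ equals $P_0$, so whatever divides $p$ in $\mathbb Z[x]$ must divide $P_0$ in $\mathbb F_2[x]$. For $N=6$, $P_0\equiv(x^3-1)^2/(x-1)=(x-1)(x^2+x+1)^2$, which contains only one factor $x-1$.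

## The upper bound from the least prime not dividing N

The upper half of Theorem B is short (it is Boyd's argument), and it shows where to look for examples. Recall the prime number theorem in two forms: $\sum_{\ell\le x}\log\ell\sim x$ (sum over primes $\ell$) and $\psi(x)=\log\operatorname{lcm}(1,\dots,\lfloor x\rfloor)\sim x$. Let $\Phi_q=1+x+\dots+x^{q-1}$ be the $q$-th cyclotomic polynomial, $q$ prime. It is the minimal polynomial of $\zeta=e(1/q)$, and $\prod_{i=1}^{q-1}(1-\zeta^i)=\Phi_q(1)=q$.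

Let $p\in\mathcal L_{N-1}$ with $(x-1)^m\mid p$, $m\ge1$. Then $N$ is even. Let $q$ be the least prime not dividing $N$; it is odd.

**Step 1: $p(\zeta)\ne0$.** We need this so that a norm is nonzero. Suppose $p(\zeta)=0$. Then $\Phi_q\mid p$ in $\mathbb Z[x]$, so $\Phi_q\mid P_0=(x^N-1)/(x-1)$ in $\mathbb F_2[x]$. Since $q$ is odd, $\overline{\mathbb F}_2^\times$ has an element $\omega$ of order $q$; it is a root of $(x^q-1)/(x-1)=\Phi_q$. So $\omega^N=1$ and $q\mid N$, a contradiction. (This step uses only that $q$ is an odd prime with $q\nmid N$.)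

**Step 2: the norm inequality.** The purpose is to play divisibility against size. The norm $\prod_{i=1}^{q-1}p(\zeta^i)$ is a nonzero integer. Writing $p=(x-1)^mh$ with $h\in\mathbb Z[x]$, it is divisible by $\prod_i(1-\zeta^i)^m=q^m$. Each factor is at most $N$ in modulus. Hence $q^m\le N^{q-1}$, that is,
$$m\ \le\ \frac{(q-1)\log N}{\log q}. \tag{1}$$

**Step 3: how large $q$ can be.** All primes below $q$ divide $N$, so $\sum_{\ell<q}\log\ell\le\log N$. By the prime number theorem, for each $\delta>0$ there is $q_\delta$ such that the left side is at least $(1-\delta)q$ for $q\ge q_\delta$. Thus $q\le\max(q_\delta,\log N/(1-\delta))$, so $q\le(1+o(1))\log N$ as $N\to\infty$. The function $(x-1)/\log x$ is increasing for $x>1$ (its derivative has the sign of $\log x-1+1/x\ge0$), so (1) gives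
$$m\le(1+o(1))\frac{\log^2N}{\log\log N}.$$
As $\log n\sim\log N$, this is the inequality $\limsup\le1$ in Theorem B.

For $N=4$ and $N=8$ we have $q=3$, and (1) gives $m\le2.52\ldots$ and $m\le3.78\ldots$. So $M(3)=2$ and $M(7)=3$.

**Remark.** If the least prime $q\nmid n+1$ satisfies $q\le C$, then (1) shows that every $p\in\mathcal L_n$ has at most $\frac{C-1}{\log C}\log(n+1)$ zeros at $1$ (for $q=2$ there are none). So along any infinite set of $n$ with $M(n)/\log n\to\infty$, the least prime not dividing $n+1$ must tend to infinity. For $N=2^s$ we have $m\le\frac{2\log2}{\log3}s<1.27\,s$, so powers of two cannot do more than we did by hand. We must take $N$ divisible by all small numbers.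

## Random signs in a residue class modulo G

An existence argument by counting is the natural first attempt. Consider the $2^N$ polynomials $S=\sum_{j<N}\sigma_jx^j$ with $\sigma_j\in\{0,1\}$ and the moments $\sum_j\sigma_jj^i$, $i<m$. The $i$-th moment is an integer in $[0,N^{i+1}]$, so there are at most $2^mN^{m(m+1)/2}$ moment vectors. If $2^N$ exceeds this, two different $S$ share their moments, and their difference is divisible by $(x-1)^m$, with $m$ of order $\sqrt{N/\log N}$. But the difference has coefficients in $\{-1,0,1\}$, and nothing in the argument excludes $0$. No repair that ignores the arithmetic of $N$ can work: for $N=2^s$ we have just seen $m<1.27\,s$.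

So we do not compare two polynomials. Write $p=P_0-2S$, and ask directly that a random $S$ fall in a prescribed class modulo some $G$ with $(x-1)^m\mid G$. The probability of this is a Fourier integral, and we shall show that it is positive.

**Definition (action on sequences).** For a polynomial $u=\sum u_ix^i$ and a sequence $s$ put $(u\cdot s)_j=\sum_iu_is_{j+i}$. Then $(uv)\cdot s=u\cdot(v\cdot s)$. For example, $((1-x)\cdot s)_j=s_j-s_{j+1}$, and $((1-x^d)^2\cdot s)_j=s_j-2s_{j+d}+s_{j+2d}$.

The property of $G$ that we need is that $G(x)\mid G(x^d)$ in $\mathbb Z[x]$ for all $d\ge1$. Since $1-x^a\mid1-x^{ad}$, every product $\prod_a(1-x^a)^{w_a}$ has it. The polynomial $1+x$ does not: it does not divide $1+x^2$.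

**Proposition 1.** Let $G\in\mathbb Z[x]$ have degree $D\ge1$, leading and constant coefficients $\pm1$, all roots on the unit circle, and $G(x)\mid G(x^d)$ in $\mathbb Z[x]$ for all $d\ge1$. Let $H=\|G\|_2$ and let $N\ge3$ satisfy
$$N\ \ge\ 2\cdot10^6\,D^9H^2(\log N)^3 . \tag{2}$$
Let $r\in\mathbb Z[x]$ with $r-P_0\in2\mathbb Z[x]+G\,\mathbb Z[x]$. Suppose there are reals $b_0,\dots,b_{N-1}\in[-\frac12,\frac12]$ with $\sum b_jx^j\equiv r\pmod G$ in $\mathbb R[x]$. Then there is $p\in\mathcal L_{N-1}$ with $p\equiv r\pmod G$ in $\mathbb Z[x]$.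

The parity hypothesis on $r$ is necessary: any $p\in\mathcal L_{N-1}$ has $p-P_0\in2\mathbb Z[x]$. The hypothesis on $b$ says that the class $r$ is reachable with real coefficients of modulus at most $\frac12$; with $1$ in place of $\frac12$ it would be necessary too. For $r=0$ we take $b=0$, and only parity and (2) remain.

Now try $G=(1-x)^m$, $r=0$. Then $D=m$ and $H^2=\sum_i\binom mi^2=\binom{2m}m\ge4^m/(2m+1)$. So (2) forces $N\ge4^m$, that is, $m\le\log N/\log4$. We are back at $O(\log N)$, whatever $N$ is. The obstacle is the norm of $(1-x)^m$. But $G$ need not be $(1-x)^m$: any multiple of it will do, and some multiples have a much smaller norm. For instance $(1-x)^3$ has $H^2=1+9+9+1=20$, while its multiple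
$$(1-x)^2(1-x^2)=1-2x+2x^3-x^4$$
has $H^2=10$.

## Vandermonde products and Theorem A

We assume Proposition 1 in this section and deduce Theorem A. For $k\ge2$ let
$$G(x)=\prod_{d=1}^{k-1}(1-x^d)^{k-d};$$
the example above is $k=3$.

**Step 1: zeros, degree and norm.** We check the hypotheses on $G$ and see why its norm is small. $G$ has exactly $m=\sum_{d<k}(k-d)=k(k-1)/2$ zeros at $1$. Its degree is $D=\sum_{d<k}d(k-d)=k(k^2-1)/6\le k^3$, its leading and constant coefficients are $\pm1$, its roots are roots of unity, and $G(x)\mid G(x^d)$. Among pairs $0\le i<j<k$, the difference $d$ occurs $k-d$ times, so for $|z|=1$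
$$|G(z)|=\prod_{0\le i<j<k}|z^j-z^i|,$$
the modulus of a $k\times k$ Vandermonde determinant with entries of modulus $1$. Hadamard's inequality bounds a determinant by the product of the Euclidean lengths of its rows, here $k^{k/2}$. By Parseval, $H^2=\|G\|_2^2\le k^k$. So $m\approx k^2/2$ zeros cost only $H^2\le e^{k\log k}$, whereas $(1-x)^m$ costs about $4^{k^2/2}$.

**Step 2: the length.** We need $N$ large enough for (2), and divisible enough for parity. Let $L=\operatorname{lcm}(1,\dots,k-1)$ and let $b\ge0$ be minimal with $N:=2^bL\ge k^{k+40}$. Since $L\le(k-1)!\le k^k$, we have $b\ge1$, hence $k^{k+40}\le N<2k^{k+40}$, and $2^b\ge k^{k+40}/L\ge k^{40}\ge m+1$. For large $k$, $\log N\le\log2+(k+40)\log k\le k^2$, so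
$$2\cdot10^6D^9H^2\log^3N\le2\cdot10^6\,k^{27}\,k^k\,k^6\le k^{k+40}\le N,$$
which is (2).

**Step 3: parity.** We must show $P_0\in2\mathbb Z[x]+G\,\mathbb Z[x]$. The polynomial $(1-x)G$ is a product of $m+1$ factors $1-x^d$, each dividing $1-x^L$. So it divides $(1-x^L)^{m+1}$, hence also $(1-x^L)^{2^b}$. Modulo $2$ the latter is $1-x^{2^bL}=1-x^N=(1-x)P_0$. Cancelling $1-x$ in $\mathbb F_2[x]$ gives $G\mid P_0$ in $\mathbb F_2[x]$, which is the claim.

**Step 4: conclusion.** Proposition 1 with $r=0$ and all $b_j=0$ gives $p\in\mathcal L_{N-1}$ divisible by $G$, hence by $(x-1)^m$. As $k\to\infty$, $\log N=(1+o(1))k\log k$ and $\log\log N\sim\log k$, so $k\sim\log N/\log\log N$ and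
$$m=\frac{k(k-1)}2\sim\frac12\Big(\frac{\log N}{\log\log N}\Big)^2,\qquad\frac m{\log N}\sim\frac k{2\log k}\to\infty .$$
With $n=N-1$ and $\log n\sim\log N$, this is Theorem A. $\blacksquare$

## Proof of Proposition 1

Since $H^2\ge2$ and $\log N>1$, (2) gives $N\ge100$ and $N\ge8D$. Put
$$W=8D^2\log N\ge1,\qquad\eta=\frac1{10W}\le\frac1{10}.$$

**Step 1: a Fourier formula.** The aim is to write the probability that a random polynomial lies in the class $r$ as an integral. Let $\mathbb T$ be the group of sequences $\theta=(\theta_j)_{j\ge0}$ in $\mathbb R/\mathbb Z$ with $G\cdot\theta=0$, and $V$ the space of real sequences $f=(f_j)_{j\ge0}$ with $G\cdot f=0$. For $G=(1-x)^2$, for example, $V$ consists of the sequences $\alpha+\beta j$, and $\mathbb T$ of the same sequences modulo $1$. Since $G$ has leading coefficient $\pm1$, the first $D$ terms determine the rest and are arbitrary. So $\mathbb T\cong(\mathbb R/\mathbb Z)^D$ and $V\cong\mathbb R^D$; we use Haar probability measure and Lebesgue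 measure respectively.

For $u\in\mathbb Z[x]$ let $\chi_u(\theta)=e((u\cdot\theta)_0)$. Since $(vG)\cdot\theta=v\cdot(G\cdot\theta)=0$, the character $\chi_u$ depends only on $u$ mod $G$. Reducing $u$ to degree $<D$ turns $\chi_u$ into $e(\sum_{i<D}u_i\theta_i)$ on $(\mathbb R/\mathbb Z)^D$. So $\int_{\mathbb T}\chi_u=1$ if $G\mid u$, and $0$ otherwise.

Write $P_0-r=2R+GK$ with $R,K\in\mathbb Z[x]$. For $p=P_0-2S$, $S=\sum_{j<N}\sigma_jx^j$, $\sigma_j\in\{0,1\}$,
$$p\equiv r\iff2S\equiv2R\iff S\equiv R\pmod G,$$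
because $\mathbb Z[x]/(G)$ is a free $\mathbb Z$-module. Choose the $\sigma_j$ independently with $\Pr(\sigma_j=1)=(1-b_j)/2$, so that the coefficient $1-2\sigma_j$ of $p$ has mean $b_j$. Then
$$\Pr(S\equiv R)=\int_{\mathbb T}\mathbb E\,\chi_{S-R}=\int_{\mathbb T}F(\theta)\,d\theta,\qquad F(\theta)=e(-(R\cdot\theta)_0)\prod_{j<N}\varphi_j(\theta_j), \tag{3}$$
with $\varphi_j(t)=\frac{1+b_j}2+\frac{1-b_j}2e(t)$. If this number is positive, some choice of the $\sigma_j$ gives the required $p$.

**Step 2: decay of $F$.** This controls $\theta$ far from $0$. We compute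
$$|\varphi_j(t)|^2=\frac{1+b_j^2}2+\frac{1-b_j^2}2\cos2\pi t=1-(1-b_j^2)\sin^2\pi t .$$
As $1-b_j^2\ge\frac34$ and $|\sin\pi t|\ge2\|t\|$, this is at most $1-3\|t\|^2\le e^{-3\|t\|^2}$. Hence
$$|F(\theta)|\le\exp\Big(-\tfrac32\sum_{j<N}\|\theta_j\|^2\Big). \tag{4}$$

**Step 3: $F$ at a real lift.** Near $0$ we need the phase of $F$, and a lift of $\theta$ to $V$ makes it computable. Let $\theta=f\bmod1$ with $f\in V$. Applying $2R=P_0-r-GK$ to $f$, and using that $\sum b_jx^j-r$ is a multiple of $G$ in $\mathbb R[x]$,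
$$(R\cdot f)_0=\tfrac12\Big(\sum_{j<N}f_j-(r\cdot f)_0\Big)=\tfrac12\sum_{j<N}(1-b_j)f_j .$$
Also $\varphi_j(t)=e(t/2)(\cos\pi t-ib_j\sin\pi t)$. The factors $e(\pm f_j/2)$ cancel, and
$$F(\theta)=\prod_{j<N}\psi_{b_j}(f_j),\qquad\psi_b(t)=e^{\pi ibt}(\cos\pi t-ib\sin\pi t)=\mathbb E\,e^{i\pi t(b-X)}, \tag{5}$$
where $X=\pm1$ has mean $b$. This is where the profile $b$ is used: $b-X$ has mean $0$, so $\psi_b$ has no linear term. Its variance is $1-b^2\le1$ and its modulus is at most $\frac32$. Taylor expansion gives $\psi_b(t)=1-a+\epsilon$ with $a=\pi^2t^2(1-b^2)/2$ real, $0\le a\le\pi^2t^2/2$, and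
$$|\epsilon|\le\frac{\pi^3|t|^3}6\,\mathbb E|b-X|^3\le\frac{\pi^3}6\cdot\frac32|t|^3\le8|t|^3 .$$
For $|t|\le\frac1{10}$ we get $\operatorname{Re}\psi_b(t)\ge1-\frac{\pi^2}2t^2-0.8t^2\ge1-6t^2\ge0.94$. The imaginary part comes only from $\epsilon$, so $|\arg\psi_b(t)|\le8|t|^3/0.94$. And $\log(1-6t^2)\ge-6t^2/0.94\ge-7t^2$. Altogether
$$|\arg\psi_b(t)|\le9|t|^3,\qquad|\psi_b(t)|\ge e^{-7t^2}\qquad(|t|\le\tfrac1{10}). \tag{6}$$

**Step 4: small points of $\mathbb T$ lift to small points of $V$.** By (4), only $\theta$ with $\sum\|\theta_j\|^2\le W$ matter. We show that such $\theta$ are accessible to (5) and (6).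

**Claim.** If $\theta\in\mathbb T$ and $\sum_{j<N}\|\theta_j\|^2\le W$, then there is $f\in V$ with $f\equiv\theta$ mod $1$ and $|f_j|=\|\theta_j\|\le\eta$ for all $0\le j<N$.

The difficulty is this. Lift each $\theta_j$ to $e_j\in(-\frac12,\frac12]$. Then $(G\cdot e)_j$ is an integer, but some of the $e_{j+i}$ could be large, so the integer need not be $0$. The total $\ell^2$ mass is at most $W$, however, so large terms are rare. The dilates $G(x^d)$ test $e_j$ against many different sets of neighbors $e_{j+d},e_{j+2d},\dots$, and most of these sets are small. For $G=(1-x)^2$: each $e_j-2e_{j+d}+e_{j+2d}$ is an integer, and if $e_{j+d},e_{j+2d}$ are tiny, it must be $0$ and $e_j$ is tiny as well.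

*Preparation.* We have $\sum_{j<N}e_j^2\le W$. If $G\mid u\in\mathbb Z[x]$, then $u\cdot\theta=0$, so $(u\cdot e)_j\in\mathbb Z$ whenever $j\ge0$ and $j+\deg u<N$. This applies to $u=G(x^d)$. Let $B=\lfloor N/(4D)\rfloor$; since $N\ge8D$, $B\ge\frac N{4D}-1\ge\frac N{8D}$. For $1\le d\le B$ put $E_d^\pm(j)=\sum_{l=1}^De_{j\pm ld}^2$ when all indices lie in $[0,N)$. We record the count needed twice below:
$$4D^2WH^2\eta^{-2}=400D^2W^3H^2=204800\,D^8H^2\log^3N<\frac N{8D}\le B, \tag{7}$$
because $8D$ times the left side is $1638400\,D^9H^2\log^3N<N$ by (2).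

**Step 4(i): every $e_j$ is at most $\eta$.** Let $0\le j<N$. Use the sign $+$ if $j<N/2$, and $-$ if $j\ge N/2$; indices stay in range because $Dd\le N/4$. For fixed $l$ the map $d\mapsto j\pm ld$ is injective, so $\sum_{d\le B}E_d^\pm(j)\le DW$. Hence at most $DWH^2/\eta^2$ values $d\le B$ have $E_d^\pm(j)\ge\eta^2/H^2$. By (7) this is less than $B$, so some $d\le B$ has $E^\pm_d(j)<\eta^2/H^2$. For any such $d$ consider the integer
$$(G(x^d)\cdot e)_j=G_0e_j+\sum_{l\ge1}G_le_{j+ld}\quad(\text{sign }+),\qquad(G(x^d)\cdot e)_{j-Dd}=G_De_j+\sum_{l<D}G_le_{j-(D-l)d}\quad(\text{sign }-).$$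
The first term is $\pm e_j$. By Cauchy–Schwarz the rest is less than $H\cdot\eta/H=\eta$ in modulus. So the integer has modulus less than $\frac12+\frac1{10}<1$, hence it is $0$, and $|e_j|<\eta$.

We shall need the same computation at the points $j_0+i$ with $0\le j_0<N-D$ and $0\le i\le D$, where the sign is chosen by whether $j_0<N/2$. The indices stay in $[0,N)$ because $D\le N/8$ and $Dd\le N/4$: with sign $+$, $j_0+i+Dd<\frac N2+\frac N8+\frac N4$; with sign $-$, $j_0+i-Dd\ge\frac N2-\frac N4$ and $j_0+i<N$. So at most $DWH^2/\eta^2$ values $d\le B$ have $E_d^\pm(j_0+i)\ge\eta^2/H^2$. For every other $d\le B$, the integer $(G(x^d)\cdot e)_{j_0+i}$ (sign $+$), respectively $(G(x^d)\cdot e)_{j_0+i-Dd}$ (sign $-$), is $0$.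

**Step 4(ii): the recurrence $G\cdot e=0$ holds over $\mathbb R$ on $[0,N-D)$.** The smallness $|e_j|\le\eta$ alone does not give this, since $\|G\|_1\eta$ may be large. We use dilates once more. Let $g_j=(G\cdot e)_j\in\mathbb Z$ for $0\le j<N-D$. By Young's inequality, $\sum g_j^2\le\|G\|_1^2W\le(D+1)H^2W$. So $Z=\{j:g_j\ne0\}$ satisfies $|Z|\le(D+1)H^2W$.

Fix $j_0\in[0,N-D)$ with its sign. Call $d\le B$ *unsuitable* if $E_d^\pm(j_0+i)\ge\eta^2/H^2$ for some $0\le i\le D$, or if $j_0\pm ld\in Z$ for some $1\le l\le D$. The number of unsuitable $d$ is at most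
$$(D+1)DWH^2\eta^{-2}+D(D+1)H^2W\le4D^2WH^2\eta^{-2}<B,$$
by $D+1\le2D$, $1\le\eta^{-2}$ and (7). Take a suitable $d$. With sign $+$, Step 4(i) gives $(G(x^d)\cdot e)_{j_0+i}=0$ for $0\le i\le D$. Since $j_0+Dd<\frac34N<N-D$, all the $g_{j_0+ld}$ are defined. Since multiplication of polynomials commutes,
$$0=\sum_iG_i\,(G(x^d)\cdot e)_{j_0+i}=(G(x^d)\cdot g)_{j_0}=G_0g_{j_0}+\sum_{l\ge1}G_lg_{j_0+ld}=\pm g_{j_0}.$$
With sign $-$, likewise
$$0=\sum_iG_i\,(G(x^d)\cdot e)_{j_0-Dd+i}=\sum_lG_l\,g_{j_0-(D-l)d}=G_Dg_{j_0}=\pm g_{j_0}.$$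
Thus $g\equiv0$ on $[0,N-D)$.

**Step 4(iii): the lift.** Let $f\in V$ have initial values $f_i=e_i$ for $i<D$. By (ii), $f$ and $e$ satisfy the same recurrence on $[0,N)$, so $f_j=e_j$ for $j<N$. Also $f\equiv\theta$ mod $1$, since both lie in $\mathbb T$ and have the same first $D$ terms mod $1$. Now $|f_j|=|e_j|=\|\theta_j\|\le\eta$, and the Claim is proved. $\square$

**Step 5: $\operatorname{Re}F\ge0$ near the origin.** Let $\mathcal M=\{\theta\in\mathbb T:\sum_{j<N}\|\theta_j\|^2\le W\}$. For $\theta\in\mathcal M$ with the lift $f$ from the Claim, $9\sum_{j<N}|f_j|^3\le9\eta W<1$. By (5) and (6) the argument of $F(\theta)$ is at most $1$ in modulus, so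
$$\operatorname{Re}F(\theta)\ge\cos(1)\,|F(\theta)|\ge\tfrac12|F(\theta)|\ge0 .$$

**Step 6: a box where $|F|$ is large.** We need an explicit positive contribution to beat the tail. Let $\mathcal B=\{f\in V:|f_j|\le N^{-1/2}\ (j<N)\}$. The map $\mathcal B\to\mathbb T$ is injective: a difference of two elements with the same image is integer-valued and has modulus at most $2N^{-1/2}<1$ on the first $D\le N$ terms, hence is $0$. It preserves measure. Its image lies in $\mathcal M$, as $\sum_{j<N}\|\theta_j\|^2\le1\le W$. On the image, (6) applies because $N^{-1/2}\le\frac1{10}$, and gives $|F|\ge e^{-7\sum f_j^2}\ge e^{-7}$.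

To bound $\operatorname{vol}\mathcal B$ from below we bound $f_j$ by the initial values. Write $x^j\equiv\sum_{i<D}c_{ji}x^i\pmod G$, so $f_j=(x^j\cdot f)_0=\sum_{i<D}c_{ji}f_i$. For $j<D$, $|c_{ji}|\le1$. For $D\le j<N$ write $x^j=GQ_j+R_j$ with $\deg R_j<D$. The quotient $Q_j$ is the polynomial part of the expansion at infinity
$$\frac{x^j}{G(x)}=\pm x^{j-D}\prod_\rho(1-\rho/x)^{-1},$$
with the product over the roots with multiplicity. Since $|\rho|=1$, the coefficient of $x^{j-D-l}$ in $Q_j$ is at most $\binom{l+D-1}{D-1}\le N^D$ in modulus for $0\le l\le j-D$. The coefficients of $G=\pm\prod(x-\rho)$ are at most $2^D$ in modulus. So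
$$|c_{ji}|\le(D+1)2^DN^D\le(4N)^D .$$
If $|f_i|\le N^{-1/2}(8N)^{-D}$ for $i<D$, then $|f_j|\le D(4N)^D(8N)^{-D}N^{-1/2}=D2^{-D}N^{-1/2}\le N^{-1/2}$ for all $j<N$. Hence
$$\operatorname{vol}\mathcal B\ge\big(2N^{-1/2}(8N)^{-D}\big)^D\ge(8N)^{-2D^2}\ge N^{-4D^2},$$
using $8N\le N^2$.

**Step 7: the probability is positive.** Off $\mathcal M$, (4) gives $|F|\le e^{-\frac32W}=N^{-12D^2}$. With Steps 5 and 6,
$$\Pr(S\equiv R)=\operatorname{Re}\int_{\mathbb T}F\ \ge\ \tfrac12e^{-7}N^{-4D^2}-N^{-12D^2}>0,$$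
since $N^{8D^2}\ge100^8>2e^7$. This proves Proposition 1, and with it Theorem A. $\blacksquare$

## Fejér weights and a short length

We now prove $\limsup\ge1$ in Theorem B. In the proof of Theorem A the length $N\approx k^k$ was dictated by the norm, while parity only needed a multiple of $\operatorname{lcm}(1,\dots,k-1)$, which is $e^{(1+o(1))k}$. To balance the two, we keep the triangular shape of the exponents and lower their height.

Fix $0<\varepsilon<\frac14$ and let $Q\to\infty$ through the integers. "Large" means $Q\ge Q_0(\varepsilon)$, and $o(1)$ refers to $Q\to\infty$. Put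
$$\lambda=(1-\varepsilon)\frac Q{\log Q},\qquad\mu_d=\lambda\Big(1-\frac d{2Q}\Big)\quad(1\le d<2Q).$$

**Step 1: integer weights.** The exponents must be integers, so we round the $\mu_d$ without spoiling their cosine sums. We claim that for large $Q$ there are integers $w_d\ge0$ with $|w_d-\mu_d|<1$ and
$$\Big|\sum_{d<2Q}(w_d-\mu_d)\cos2\pi d\alpha\Big|\le3\sqrt{Q\log Q}\quad\text{for all real }\alpha. \tag{8}$$
Choose $w_d\in\{\lfloor\mu_d\rfloor,\lceil\mu_d\rceil\}$ independently with mean $\mu_d$, and let $X(\alpha)$ be the sum in (8). It has $2Q-1$ independent centered terms, each in an interval of length at most $1$. Hoeffding's inequality gives $\Pr(|X(\alpha)|\ge y)\le2e^{-2y^2/(2Q-1)}\le2e^{-y^2/Q}$. With $y=2\sqrt{Q\log Q}$ and the $Q^2$ points $\alpha=i/Q^2$, the total failure probability is at most $Q^2\cdot2Q^{-4}=2Q^{-2}<1$. So some choice works at all grid points. As $|X'|\le\sum_{d<2Q}2\pi d\le4\pi Q^2$, moving to the nearest grid point, at distance at most $1/(2Q^2)$, costs at most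 $2\pi$. This gives (8).

**Step 2: a nonnegative cosine sum.** Positivity will bound the norm. Let $w_0=\lambda+6\sqrt{Q\log Q}$ and
$$T(\alpha)=w_0+2\sum_{d<2Q}w_d\cos2\pi d\alpha .$$
The Fejér sum $1+2\sum_{d<2Q}(1-\frac d{2Q})\cos2\pi d\alpha=\frac1{2Q}\big|\sum_{j<2Q}e(j\alpha)\big|^2$ is nonnegative. Multiplying by $\lambda$ and using (8), we get $T(\alpha)\ge0$ for all $\alpha$. Let $m=\sum_{d<2Q}w_d$. By (8) at $\alpha=0$ and $\sum_{d<2Q}\mu_d=\lambda(2Q-1)/2$,
$$m=\lambda Q+O\big(\lambda+\sqrt{Q\log Q}\big)\sim(1-\varepsilon)\frac{Q^2}{\log Q}.$$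

**Step 3: the norm of $G=\prod_{d<2Q}(1-x^d)^{w_d}$.** As a product of factors $1-x^d$, $G$ satisfies the structural hypotheses of Proposition 1, with $D=\sum dw_d\le2Qm\le Q^4$ for large $Q$. For $|w|=1$ and $0<\rho<1$,
$$|1-\rho w|^2=(1-\rho)^2+\rho|1-w|^2\ge\Big(\frac{(1-\rho)^2}4+\rho\Big)|1-w|^2=\Big(\frac{1+\rho}2\Big)^2|1-w|^2,$$
using $|1-w|\le2$. So $|1-w|\le\frac2{1+\rho}|1-\rho w|$, and $\log\frac2{1+\rho}\le\frac{1-\rho}{1+\rho}\le1-\rho$. Let $z=e(\alpha)$. Using this for $w=z^d$ and expanding $\log|1-\rho w|=-\sum_{k\ge1}\frac{\rho^k}k\operatorname{Re}w^k$,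
$$\log|G(z)|\le m(1-\rho)-\sum_{k\ge1}\frac{\rho^k}k\cdot\frac{T(k\alpha)-w_0}2\le m(1-\rho)+\frac{w_0}2\log\frac1{1-\rho},$$
since $T\ge0$. Take $\rho=1-\frac1Q$. As $H\le\max_{|z|=1}|G(z)|$ by Parseval,
$$\log H\le\frac mQ+\frac{w_0}2\log Q=\frac{1-\varepsilon}2Q+o(Q). \tag{9}$$

**Step 4: the length.** We want $\log N\sim Q$, with $N$ divisible by almost every $d<2Q$. Let $L$ be the lcm of all integers $\le Q$ and all prime powers $\ell^a\le2Q$ with $a\ge2$. Each prime has at most one power in $(Q,2Q]$, and a prime with such a power of exponent at least $2$ is at most $\sqrt{2Q}$. So by the prime number theorem $\log L=\psi(Q)+O(\sqrt Q\log Q)\sim Q$. Let $2^b$ be the least power of $2$ with $2^b\ge m+1$, and $N=2^bL$. As $2^b<2(m+1)$, $\log N=(1+o(1))Q$. The right side of (2) is at most $e^{(1-\varepsilon+o(1))Q}$ by (9), so (2) holds for large $Q$.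

**Step 5: which $d$ divide $L$.** This decides parity. Every $d<2Q$ divides $L$ unless $d$ is a prime in $(Q,2Q)$. This is clear for $d\le Q$ and for prime powers with exponent at least $2$. If $d$ is not a prime power, each of its maximal prime power factors is at most $d/2<Q$, so divides $L$, and hence $d\mid L$.

Had we used only $d<Q$, with $\mu_d=\lambda(1-\frac dQ)$, all $d$ would divide $\operatorname{lcm}(1,\dots,Q)$, and parity would hold with $r=0$ exactly as for Theorem A. Steps 1–3 would run unchanged and give $\log H\le\frac{1-\varepsilon}2Q+o(Q)$. But now $m\sim\lambda Q/2$, and we would only reach $\limsup\ge\frac12$. The range $d<2Q$ doubles $m$, at the cost of the primes in $(Q,2Q)$. Call the primes $q\in(Q,2Q)$ with $w_q\ge1$ *bad*, and let $s_q=w_q$. For a bad $q$ we cannot ask for $G\mid p$: $q$ is odd and does not divide $N=2^bL$, so $p(e(1/q))\ne0$ for every $p\in\mathcal L_{N-1}$, by Step 1 of the upper bound. So $r=0$ is impossible, and we need a nonzero class $r$ that still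 is divisible by $(x-1)^m$.

**Step 6: splitting off the bad primes.** A bad $q$ divides no $d<2Q$ except $d=q$, and $1-x^q=(1-x)\Phi_q$. Write
$$G=G_aG_b,\qquad G_b=\prod_{q\text{ bad}}\Phi_q^{s_q},\qquad G_a=\prod_{d\text{ not bad}}(1-x^d)^{w_d}\prod_{q\text{ bad}}(1-x)^{s_q}.$$
$G_a$ is a product of $m$ factors $1-x^d$ with $d\mid L$ (factors with $w_d=0$ are absent). So $(1-x)^m\mid G_a$. Also $(1-x)G_a$ divides $(1-x^L)^{2^b}\equiv(1-x)P_0\pmod2$, because $2^b\ge m+1$, and therefore $G_a\mid P_0$ in $\mathbb F_2[x]$. No $d$ in $G_a$ is divisible by a bad $q$, so $G_a$ has no root of order $q$, and the root sets of $G_a$ and $G_b$ are disjoint.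

## A residue class divisible by the good part

Let $A_0\in\mathbb Z[x]$ satisfy $P_0\equiv G_aA_0\pmod2$. For a bad $q$ let
$$t_q=\Big\lceil\frac m{q-1}\Big\rceil,\qquad E_q=\prod_{i=1}^{q-1}(1-x^i)^{t_q}.$$
Then $E_q(\zeta)=q^{t_q}$ for every primitive $q$-th root of unity $\zeta$. (For $q=3$, $t=1$: $(1-\zeta)(1-\zeta^2)=3$.) The idea is that a multiple of $(1-x)^m$ that is nonzero at $\zeta$ has norm at least $q^m$, by the norm argument behind (1). So its conjugates have geometric mean at least $q^{m/(q-1)}$. The polynomial $E_q$ is a multiple of $(1-x)^m$ whose conjugates all have nearly that size.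

**Lemma 2.** There is $r\in G_a\mathbb Z[x]$, $r\equiv P_0\pmod2$, such that for each bad $q$, $r\equiv E_qy_q\pmod{\Phi_q^{s_q}}$ in $\mathbb R[x]$, where
$$y_q=\sum_{i<q-1,\ l<s_q}y_{il}\,x^i\Phi_q^l$$
with real $|y_{il}|\le1$.

**Step 1: comaximality.** We need to solve congruences over $\mathbb Z$. If $q\nmid d$, then $U_d=1+x+\dots+x^{d-1}$ takes at $\zeta_q=e(1/q)$ the value $(1-\zeta_q^d)/(1-\zeta_q)$. This is a unit of $\mathbb Z[\zeta_q]=\mathbb Z[x]/(\Phi_q)$: with $dc\equiv1\pmod q$, $c\ge1$, its inverse is $(1-\zeta_q^{dc})/(1-\zeta_q^d)\in\mathbb Z[\zeta_q]$. So $U_d$ and $\Phi_q$ generate the unit ideal of $\mathbb Z[x]$, hence $U_d$ is invertible in $\mathbb Z[x]/(\Phi_q^{s_q})$. In particular, for distinct primes $q,q'$, taking $d=q'$ shows that $\Phi_q$ and $\Phi_{q'}$, and hence their powers, are comaximal. (Small case: $\Phi_3-x\Phi_2=1$.)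

**Step 2: hitting $E_qB_q$.** The claim is that for all given $B_q\in\mathbb Z[x]$ there is $A'\in\mathbb Z[x]$ with $G_aA'\equiv E_qB_q\pmod{\Phi_q^{s_q}}$ for all bad $q$ at once. All factors $1-x^d=(1-x)U_d$ of $G_a$ have $q\nmid d$. So modulo $\Phi_q^{s_q}$, $G_a$ is $(1-x)^m$ times a unit of $\mathbb Z[x]/(\Phi_q^{s_q})$. Since $(q-1)t_q\ge m$, $(1-x)^m\mid E_q$. So we may take $A'$ modulo $\Phi_q^{s_q}$ to be the inverse unit times $B_qE_q/(1-x)^m$. By Step 1 and the Chinese remainder theorem, one $A'$ serves all bad $q$.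

**Step 3: reducing the coordinates.** $E_q$ does not vanish at the roots of $\Phi_q$, so it is invertible in $\mathbb R[x]/(\Phi_q^{s_q})$. Hence $G_aA_0\equiv E_qy_q^0$ for a real $y_q^0$ of degree $<s_q(q-1)$. The polynomials $x^i\Phi_q^l$ ($i<q-1$, $l<s_q$) are monic of degrees $0,1,\dots,s_q(q-1)-1$, so they are a $\mathbb Z$-basis of the integer polynomials of degree $<s_q(q-1)$ and an $\mathbb R$-basis of the real ones. So there is an integral $B_q$ such that all coordinates of $y_q=y_q^0+2B_q$ lie in $[-1,1]$. With the corresponding $A'$ put $r=G_a(A_0+2A')$. Then $r\equiv G_aA_0\equiv P_0\pmod2$, and $r\equiv E_q(y_q^0+2B_q)=E_qy_q\pmod{\Phi_q^{s_q}}$. $\square$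

## A real profile by duality

Proposition 1 also needs $b\in[-\frac12,\frac12]^N$ with $\sum b_jx^j\equiv r\pmod G$.

**Step 1: reduction to an $\ell^1$ inequality.** We show that it suffices to prove
$$|(r\cdot f)_0|\le\tfrac12\sum_{j<N}|f_j|\qquad(f\in V). \tag{10}$$
$V$ embeds in $\mathbb R^N$ by $f\mapsto(f_j)_{j<N}$, since $N\ge D$. By Hahn–Banach in $(\mathbb R^N,\ell^1)$, the functional $f\mapsto(r\cdot f)_0$ extends from $V$ to $\mathbb R^N$ with norm at most $\frac12$. So there is $b$ with $|b_j|\le\frac12$ and $\sum b_jf_j=(r\cdot f)_0$ on $V$. Let $v$ be the remainder of $\sum b_jx^j-r$ mod $G$, of degree $<D$. Then $\sum_{i<D}v_if_i=0$ for arbitrary initial values $(f_i)_{i<D}$, so $v=0$.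

**Step 2: exponential polynomials.** We set up notation for $f\in V$. Since $G$ has nonzero constant term, the textbook solution of a linear recurrence gives
$$f_j=\sum_\zeta\zeta^jP_\zeta(j),$$
where $\zeta$ runs over the distinct roots of $G$ and $P_\zeta\in\mathbb C[x]$ has degree less than the multiplicity of $\zeta$, hence less than $m$. Put
$$\mu=\max_\zeta\sup_{[0,N]}|P_\zeta|,\qquad\kappa=\frac{4m^2}N .$$
Note that $\kappa=e^{-(1+o(1))Q}$ is eventually smaller than any fixed negative power of $Q$. Markov's inequality on an interval of length $N$ says $\sup|P'|\le\frac2N(\deg P)^2\sup|P|$. It holds for complex $P$ by applying the real case to $\operatorname{Re}(cP)$ with a suitable $|c|=1$. Repeatedly applied,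
$$\sup_{[0,N]}|P_\zeta^{(k)}|\le\Big(\frac{2m^2}N\Big)^k\sup_{[0,N]}|P_\zeta|=\Big(\frac\kappa2\Big)^k\sup_{[0,N]}|P_\zeta| .$$

**Step 3: applying a polynomial to one component.** We want to bound $\sum_iu_i\xi^iP(x_0+i)$ by values of $u$ near $\xi$, because our polynomials are large in coefficients but controlled near roots of unity. Let $u$ be a polynomial, $|\xi|=1$, $x_0\in[0,N]$ and $P=P_\zeta$. Expand $u(\xi e^\tau)=\sum_kc_k\tau^k$, so $c_k=\sum_iu_i\xi^ii^k/k!$, where $i$ is the summation index. Taylor's formula for the polynomial $P$ gives $\sum_iu_i\xi^iP(x_0+i)=\sum_kc_kP^{(k)}(x_0)$. Cauchy's estimate gives $|c_k|\le\kappa^{-k}\max_{|\tau|=\kappa}|u(\xi e^\tau)|$. With Step 2 and $\sum_k2^{-k}\le2$,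
$$\Big|\sum_iu_i\xi^iP(x_0+i)\Big|\le2\max_{|\tau|=\kappa}|u(\xi e^\tau)|\cdot\sup_{[0,N]}|P| . \tag{11}$$
We shall also use $|e^w-1|\le2|w|$ for $|w|\le1$.

**Step 4: the components are controlled by the $\ell^1$ norm of $f$.** This is the following lemma.

**Lemma 3.** For large $Q$, $\displaystyle\mu\le\frac{32m^2}N\sum_{j<N}|f_j|$ for all $f\in V$.

*Proof.* We isolate $P_\zeta$ by averaging $\zeta^{-j}f_j$ over short windows. The roots of $G$ have order $<2Q$, and there are at most $4Q^2$ of them. For $\zeta\ne\zeta'$ the number $\xi=\zeta'/\zeta\ne1$ is a root of unity of some order $<4Q^2$, and $|1-e(1/K)|=2\sin(\pi/K)\ge4/K$ for $K\ge2$. So $|1-\xi|\ge1/Q^2$.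

Let $h=\lfloor\sqrt N\rfloor$ and let $x_0$ be an integer with $0\le x_0\le N-h$. Then, with $\xi=\zeta'/\zeta$ in the last sum,
$$\frac1h\sum_{j<h}\zeta^{-(x_0+j)}f_{x_0+j}=\frac1h\sum_{j<h}P_\zeta(x_0+j)+\sum_{\zeta'\ne\zeta}\xi^{x_0}\,\frac1h\sum_{j<h}\xi^jP_{\zeta'}(x_0+j).$$
By Step 2, the first term on the right differs from $P_\zeta(x_0)$ by at most $2hm^2\mu/N$. For the last sum apply (11) with $u=\frac1h\sum_{j<h}x^j$. For $|\tau|=\kappa$ and large $Q$ we have $h\kappa\le1$ and $2\kappa\le\frac1{2Q^2}$, so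
$$|u(\xi e^\tau)|=\frac1h\Big|\frac{1-\xi^he^{h\tau}}{1-\xi e^\tau}\Big|\le\frac1h\cdot\frac4{1/(2Q^2)}=\frac{8Q^2}h,$$
where the denominator is at least $|1-\xi|-|e^\tau-1|\ge\frac1{Q^2}-2\kappa\ge\frac1{2Q^2}$. So the last sum is at most $4Q^2\cdot2\cdot\frac{8Q^2}h\mu=64Q^4\mu/h$. Hence
$$|P_\zeta(x_0)|\le\frac1h\sum_{j<h}|f_{x_0+j}|+\nu\mu,\qquad\nu=\frac{2hm^2}N+\frac{64Q^4}h .$$
Sum over the at most $N$ values of $x_0$. Each index occurs in at most $h$ windows, so $\sum_{0\le x_0\le N-h}|P_\zeta(x_0)|\le\sum_{j<N}|f_j|+N\nu\mu$.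

Choose $\zeta$ and $x^*\in[0,N]$ with $|P_\zeta(x^*)|=\mu$. Since $|P_\zeta'|\le2m^2\mu/N$ on $[0,N]$, we have $|P_\zeta|\ge\mu/2$ on an interval in $[0,N]$ of length $N/(4m^2)\le N/2$ with endpoint $x^*$. It contains at least $\frac N{4m^2}-h-2\ge\frac N{8m^2}$ integers in $[0,N-h]$, for large $Q$. So
$$\frac{\mu N}{16m^2}\le\sum_{j<N}|f_j|+N\nu\mu .$$
As $h\approx\sqrt N=e^{(\frac12+o(1))Q}$, we have $\nu\le\frac1{32m^2}$ for large $Q$, and the lemma follows. $\square$

**Step 5: only bad primes contribute to $(r\cdot f)_0$.** If $\zeta$ is a root of $G_a$, its multiplicity in $G$ equals that in $G_a$, because $G_a$ and $G_b$ have disjoint roots. So the component $\zeta^jP_\zeta(j)$ is killed by $G_a$, and hence by $r\in G_a\mathbb Z[x]$. The remaining $\zeta$ are primitive $q$-th roots of unity with $q$ bad. Such a component is killed by $\Phi_q^{s_q}$, so there $r$ may be replaced by $u=E_qy_q$ from Lemma 2.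

**Step 6: the size of $u$ near $\zeta$.** This is the input for (11). Let $|\tau|=\kappa$; again $i$ is a summation or product index. Since $|1-\zeta^i|\ge2\sin(\pi/q)\ge4/q$ and $|e^{i\tau}-1|\le2q\kappa$ for $0<i<q$,
$$|E_q(\zeta e^\tau)|\le\prod_{i=1}^{q-1}\big(|1-\zeta^i|+2q\kappa\big)^{t_q}\le q^{t_q}(1+q^2\kappa)^{t_q(q-1)}\le2q^{t_q}$$
for large $Q$, because $t_q(q-1)\le m+q$ and $q^2\kappa(m+q)\to0$. Since $\Phi_q(\zeta)=0$,
$$|\Phi_q(\zeta e^\tau)|=\Big|\sum_{i<q}\zeta^i(e^{i\tau}-1)\Big|\le2q^2\kappa\le1,$$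
and $|e^{i\tau}|\le2$ for $i<q$. So $|y_q(\zeta e^\tau)|\le2qs_q$.

**Step 7: proof of (10).** By (11) with $x_0=0$ and $\xi=\zeta$, each such $\zeta$ contributes at most $2\cdot2q^{t_q}\cdot2qs_q\mu=8q^{t_q+1}s_q\mu$. There are $q-1$ of them for each bad $q$, so
$$|(r\cdot f)_0|\le\mu\sum_{q\text{ bad}}8q^{t_q+2}s_q .$$
Since $\frac{\log x}{x-1}$ is decreasing and $q\ge Q+1$,
$$q^{t_q}\le q\exp\Big(\frac{m\log q}{q-1}\Big)\le2Q\exp\Big(\frac{m\log(Q+1)}Q\Big)=e^{(1-\varepsilon+o(1))Q}.$$
The other factors and the number of bad $q$ are at most polynomial in $Q$. With Lemma 3,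
$$|(r\cdot f)_0|\le e^{(1-\varepsilon+o(1))Q}\cdot\frac{32m^2}N\sum_{j<N}|f_j|=e^{-(\varepsilon+o(1))Q}\sum_{j<N}|f_j|,$$
with $o(1)$ uniform in $f$. This proves (10) for large $Q$.

**Step 8: the lower bound in Theorem B.** We collect the hypotheses of Proposition 1 for large $Q$: the structure of $G$, the length condition (2), the class $r$ from Lemma 2 with $r-P_0\in2\mathbb Z[x]$, and the profile $b$ from (10) by Step 1. So there is $p\in\mathcal L_{N-1}$ with $p\equiv r\pmod G$. Since $G_a\mid r$, $G_a\mid G$ and $(x-1)^m\mid G_a$, we get $(x-1)^m\mid p$. Here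
$$m\sim(1-\varepsilon)\frac{Q^2}{\log Q},\qquad\log N\sim Q,\qquad\text{so}\qquad\frac{m\log\log N}{\log^2N}\to1-\varepsilon\quad(Q\to\infty).$$
With $n=N-1$ and $\log n\sim\log N$, this gives $\limsup_nM(n)\log\log n/\log^2n\ge1-\varepsilon$ for every $0<\varepsilon<\frac14$, hence $\ge1$. Together with the upper bound derived from (1), the limsup equals $1$. $\blacksquare$
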